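# Functions with finitely many values are equal at symmetric points

## 1. The guess that enough values suffice, tested on one and two values

A function $f:\mathbb R\to\mathbb R$ is **nowhere weakly symmetrically continuous** if for every $x\in\mathbb R$ and every sequence $h_n\searrow 0$ the limit of $f(x+h_n)-f(x-h_n)$ either does not exist or is different from $0$. So no point $x$ admits even one sequence of symmetric pairs $x\pm h_n$, shrinking to $x$, along which the two values approach each other.

Such functions exist: Ciesielski and Larson produced one with values in $\mathbb N$, and Ciesielski and Shelah produced one with bounded countable range. Can the range be finite? The first guess is that it can, once it is allowed to be large enough: more values give more room to keep $f(x+h)$ and $f(x-h)$ apart, and with infinitely many values it works. Before testing this, let us restate the problem combinatorially.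

**Definition.** Let $f:\mathbb R\to Y$ be a function into any set. A point $a$ is a *splitting point* of $f$ if there is $\varepsilon>0$ such that $f(a+u)\neq f(a-u)$ for all $0<u<\varepsilon$. We write
$$G(f)=\{a\in\mathbb R:\ \exists\,h_n\to0,\ h_n\ne0,\ f(a+h_n)=f(a-h_n)\ \ \forall n\}.$$

The set $G(f)$ is exactly the set of points that are not splitting points. Indeed, if $a$ is not a splitting point, pick $h_n\in(0,1/n)$ with $f(a+h_n)=f(a-h_n)$, choosing each $h_n$ smaller than the previous one; this even gives $h_n\searrow0$. If $a\in G(f)$, the numbers $|h_n|$ exclude every $\varepsilon$.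

If $f$ has finite range in $\mathbb R$, or range in $\mathbb N$, then $f$ is nowhere weakly symmetrically continuous if and only if every point is a splitting point. For such ranges, distinct values differ by at least some fixed $\kappa>0$. If every $x$ is a splitting point, then $|f(x+h_n)-f(x-h_n)|\ge\kappa$ for all large $n$, so the limit cannot be $0$. If some $x$ is not a splitting point, the sequence just constructed gives differences that are all $0$. So the question is: *is there a function with finitely many values for which every real is a splitting point?*

Some examples. The function equal to $0$ on $(-\infty,0)$ and $1$ on $[0,\infty)$ splits at $0$ and nowhere else, because it is locally constant elsewhere. The indicator of $\mathbb Q$ has no splitting point: if $a$ is rational, then $a+u$ and $a-u$ are both rational or both irrational; if $a$ is irrational, every rational $u$ makes both irrational.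

The guess has some support. Prescribe $n$ points $a_1,\dots,a_n$. Then $n+1$ values suffice to make all of them splitting points, with $f(a_i+u)\ne f(a_i-u)$ for *all* $u\neq0$. To see this, join $x$ to $2a_i-x$ whenever these are different. In this graph every vertex has at most $n$ neighbors, so each connected component is countable. Enumerate each component and give each vertex in turn the least element of $\{1,\dots,n+1\}$ not used by its earlier neighbors.

Now test the guess for few values. With one value, no point splits. With two values, the following holds.

**Theorem 1.** If $f:\mathbb R\to Y$ with $|Y|\le 2$, then $\mathbb R\setminus G(f)$ is countable.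

*Proof.* Let $A_n$ be the set of $a$ with $f(a+u)\ne f(a-u)$ for all $0<u<1/n$. Then $\mathbb R\setminus G(f)=\bigcup_n A_n$. Suppose $a_1,a_2,a_3\in A_n$ are distinct with mutual distances less than $1/n$. We look for a triangle of points whose midpoints are the $a_k$: put
$$x_i=a_1+a_2+a_3-2a_i\qquad(i=1,2,3).$$
If $\{i,j,k\}=\{1,2,3\}$, the midpoint of $x_i$ and $x_j$ is $a_1+a_2+a_3-a_i-a_j=a_k$, and half their distance is $|a_i-a_j|\in(0,1/n)$. Since $a_k\in A_n$, we get $f(x_i)\ne f(x_j)$. So $f(x_1),f(x_2),f(x_3)$ are pairwise distinct, which is impossible with two values. Hence $A_n$ has at most two points in each half-open interval of length $1/n$, so $A_n$ is countable, and so is $\bigcup_nA_n$. $\square$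

In particular two values do not suffice, a result of Kostyrko and of Ciesielski and Larson. Ciesielski showed that three values do not suffice either. In fact the guess is wrong for every finite number of values.

**Theorem 2.** Let $Y$ be a finite set and $f:\mathbb R\to Y$. Then there are $a\in\mathbb R$ and a sequence $h_n\searrow 0$ with $f(a+h_n)=f(a-h_n)$ for all $n$.

Hence no function $f:\mathbb R\to\mathbb R$ with finite range is nowhere weakly symmetrically continuous. The proof is in ZFC and uses only Baire category. Sections 2–6 lead to it; Section 7 strengthens it, and Section 8 shows in which sense the strengthening is sharp.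

## 2. Nonmeager sets and where they are everywhere nonmeager

A set is *nowhere dense* if its closure has empty interior, and *meager* if it is a countable union of nowhere dense sets. Subsets and countable unions of meager sets are meager. Translations, reflections and the maps $x\mapsto\lambda x$ with $\lambda\ne0$ preserve meagerness. By the Baire category theorem, nonempty open intervals are nonmeager. A set is *comeager* in an interval if its complement in that interval is meager. We use one consequence constantly: *if a nonmeager set is split into countably many pieces, one of the pieces is nonmeager*.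

A nonmeager set need not be comeager in any interval, but it cannot be meager everywhere. This is what the next notion records.

**Definition.** Let $I$ be a nonempty open interval. A set $S\subset\mathbb R$ is *everywhere nonmeager in* $I$ if $S\cap V$ is nonmeager for every nonempty open interval $V\subset I$.

For example, the set of irrationals is everywhere nonmeager in $\mathbb R$. The set $(0,1)\cup\mathbb Q$ is nonmeager, and it is everywhere nonmeager in $(0,1)$ but not in $(0,2)$, since its part in $(1,2)$ is countable.

**Lemma 3.** If $W$ is an open interval and $S\subset W$ is nonmeager, then $S$ is everywhere nonmeager in some nonempty open interval $I\subset W$.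

*Proof.* Let $U$ be the union of all open intervals $V$ with rational endpoints for which $S\cap V$ is meager. There are countably many such $V$, so $S\cap U$ is meager. If $U$ were dense, then $S\setminus U$ would lie in the closed set $\mathbb R\setminus U$ with empty interior, so it would be nowhere dense and $S$ would be meager. So $U$ is not dense, and some nonempty open interval $I_0$ is disjoint from $U$. Every nonempty open interval $V\subset I_0$ contains an interval with rational endpoints; that interval is not contained in $U$, so its intersection with $S$ is nonmeager, and therefore so is $S\cap V$. In particular $S\cap I_0\ne\emptyset$. As $S\subset W$, the set $I=I_0\cap W$ is a nonempty open interval, and it has the required property. $\square$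

Throughout, $|I|$ denotes the length of an interval $I$.

## 3. Four points, six midpoints, and a linearly independent obstacle

Suppose every real is a splitting point. The sensible attempt is to imitate Theorem 1: since $\mathbb R=\bigcup_n A_n$, some $A_n$ is nonmeager. On it the radius is uniformly $1/n$. For three values, look for four distinct points $x_1,\dots,x_4$, close together, with all six midpoints $a_{ij}=(x_i+x_j)/2$ in $A_n$. They would carry four distinct values, a contradiction. For $k$ values one needs $k+1$ such points.

This stops at the existence of the four points. Three midpoints could be prescribed freely, and that is why the triangle worked. Six midpoints are related: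
$$a_{12}+a_{34}=a_{13}+a_{24}=\tfrac12(x_1+x_2+x_3+x_4).$$
Moreover $a_{12}\ne a_{13}$ since $x_2\ne x_3$, and $a_{12}\neq a_{24}$ since $x_1\ne x_4$. So in $a_{12}+a_{34}-a_{13}-a_{24}=0$ the total coefficient of the number $a_{12}$ is $1$ or $2$ (the latter if $a_{34}=a_{12}$): this is a nontrivial linear relation over $\mathbb Q$ between elements of $A_n$. A nonmeager set need not contain any.

**Lemma 4.** There is a set that is linearly independent over $\mathbb Q$ and everywhere nonmeager in $\mathbb R$.

*Proof.* There are $\mathfrak c$ pairs consisting of a dense $G_\delta$ set and a nonempty open interval; list them as $(H_\xi,V_\xi)_{\xi<\mathfrak c}$. By recursion pick $a_\xi\in H_\xi\cap V_\xi$ outside the $\mathbb Q$-span of $\{a_\zeta:\zeta<\xi\}$. This is possible. The set $H_\xi\cap V_\xi$ is comeager in $V_\xi$, so it is nonmeager and hence uncountable; being a $G_\delta$ set, it has cardinality $\mathfrak c$ by the perfect set theorem for $G_\delta$ sets. The span has fewer than $\mathfrak c$ elements. The resulting set $\{a_\xi:\xi<\mathfrak c\}$ is linearly independent. Suppose its intersection with a nonempty open interval $V$ were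 meager. A meager set is covered by countably many closed nowhere dense sets, so it misses a dense $G_\delta$ set $H$. But $(H,V)=(H_\xi,V_\xi)$ for some $\xi$, and $a_\xi\in H\cap V$, a contradiction. $\square$

One could hope for a cleverer finite configuration than four points. Theorem 9 in Section 8 ends that hope: there is a *three-valued* function and an everywhere nonmeager set $A$ such that $f(a+u)\neq f(a-u)$ for all $a\in A$ and all $u\ne0$. So no argument that keeps a single nonmeager $A_n$ and forgets the other points can work, even with infinite radius on $A_n$. A proof has to use centers with radii of several sizes.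

A second observation says what kind of function we must fight. Suppose some level set $C=f^{-1}(c)$ is comeager in an interval $V$. Then no $a\in V$ is a splitting point: if $(a-\eta,a+\eta)\subset V$, the set of $h\in(0,\eta)$ with $a+h\notin C$ or $a-h\notin C$ is meager, so arbitrarily small $h$ lie outside it. So a counterexample has no value that is taken "almost everywhere" on an interval. The proof will work instead with a smallest *set* of values taken almost everywhere, in a suitable weak sense.

## 4. Minimal triples and a midpoint that does not depend on $x$

From here to the end of Section 6, suppose that Theorem 2 fails for $f$. Then every point is a splitting point, and we fix for every $a\in\mathbb R$ a number $\varepsilon(a)>0$ with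
$$f(a+u)\neq f(a-u)\qquad\text{for all }0<u<\varepsilon(a). \tag{1}$$

**Definition.** A *triple* is $(X,T,K)$, where $X\subset\mathbb R$ is nonmeager, $T\subset\mathbb R$ is a nonempty open interval, $K\subset Y$, and
$$\text{for every }t\in T:\quad\{x\in X: f(x+t)\notin K\}\ \text{ is meager}. \tag{2}$$

In words: a nonmeager sample $X$, translated by any $t\in T$, sees only values in $K$, up to a meager set of exceptions that may depend on $t$. For example, if the level set of $c$ is comeager in $(0,2)$, then $\big((0,1),(0,1),\{c\}\big)$ is a triple, since $x+t\in(0,2)$ and a translate of a meager set is meager.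

Since $(\mathbb R,\mathbb R,Y)$ is a triple and $Y$ is finite, we may *fix a triple $(X,T,K)$ with $m=|K|$ minimal*. Here $K\neq\emptyset$, because for $K=\emptyset$ condition (2) would say that $X$ is meager. Write $K=\{c_1,\dots,c_m\}$.

The sample $X$ is an arbitrary nonmeager set, not an interval, for the following reason: minimality then survives passing to any nonmeager subset. The construction will need this after $X$ has been thinned out many times.

**Lemma 5.** If $X'\subset X$ is nonmeager, $T'\subset T$ is a nonempty open interval and $c\in K$, then there is $t\in T'$ such that $\{x\in X': f(x+t)=c\}$ is nonmeager.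

*Proof.* Otherwise, for every $t\in T'$, the set
$$\{x\in X': f(x+t)\notin K\setminus\{c\}\}\subset\{x\in X: f(x+t)\notin K\}\cup\{x\in X': f(x+t)=c\}$$
is meager. Then $(X',T',K\setminus\{c\})$ is a triple, against the minimality of $|K|$. $\square$

**The separation of conditions.** We want two points with the same value whose midpoint $a$ has $\varepsilon(a)$ larger than half their distance. By pigeonhole it is enough to find a point $y$ with $f(y)\in K$ and, for each $i$, a point $u_i$ with $f(u_i)=c_i$, such that the midpoint of $y$ and $u_i$ is a good center at the scale of their distance. The midpoint involves both points, so the conditions seem hopelessly entangled. The remedy is to choose the coordinates well. Fix a number $p$ and, for variables $x$ and $z$ in $X$, put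
$$u_i=x+t_i,\qquad y=z+p-x,\qquad\text{so that}\qquad\frac{y+u_i}{2}=\frac{z+p+t_i}{2}. \tag{3}$$
The midpoint does not depend on $x$. Consequently:

- the condition $f(u_i)=c_i$ concerns only $x$, and Lemma 5 supplies nonmeagerly many $x$ for a suitable $t_i$;
- the condition that $\varepsilon$ at the midpoint is larger than $\delta_i$ concerns only $z$, and nonmeagerly many $z$ satisfy it for a suitable $\delta_i>0$, by splitting into countably many pieces;
- the condition $f(y)\in K$ concerns both, but once $x$ is fixed it says $f(z+t)\in K$ for $t=p-x$. If $p-x\in T$, all $z\in X$ outside a meager set satisfy it, by (2).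

**One value.** Here is the argument when $m=1$, $K=\{c\}$. Let $X$ be everywhere nonmeager in an open interval $I_*$ (Lemma 3, with $W=\mathbb R$). Fix $x_0\in I_*$, $t_0\in T$, $p=x_0+t_0$, and $\eta>0$ with $(x_0-\eta,x_0+\eta)\subset I_*$ and $(t_0-\eta,t_0+\eta)\subset T$. Some $\delta>0$ makes
$$Z=\Big\{z\in X\cap(x_0-\eta,x_0+\eta):\varepsilon\Big(\frac{z+p+t_0}{2}\Big)>\delta\Big\}$$
nonmeager. By Lemma 3 this $Z$ is everywhere nonmeager in an open interval $J\subset(x_0-\eta,x_0+\eta)$, and we may take $|J|<\delta$. Let $I=\{(z+x_0)/2:z\in J\}$, which lies in $(x_0-\eta,x_0+\eta)$. Choose $x\in X\cap I$ with $f(x+t_0)=c$; only meagerly many $x\in X$ are excluded. Then $p-x=t_0+(x_0-x)\in T$, so we may choose $z\in Z\cap J$ with $f(z+p-x)=c$ and $z\ne 2x-x_0$. Now $x+t_0$ and $y=z+p-x$ both have value $c$, their midpoint is $(z+p+t_0)/2$, and half their distance is $|z+p-2x-t_0|/2=|z-(2x-x_0)|/2$. This is positive, and it is less than $\delta$ because $z$ and $2x-x_0$ both lie in $J$. So (1) is violated.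

**Several values.** With $m\ge2$ we do not know in advance which $c_i$ will be the value of $y$, so *one* $x$ must have $f(x+t_i)=c_i$ for all $i$, and *one* $z$ must give $m$ good midpoints. The scale $\delta_i$ becomes known only after $t_i$ and the set of admissible $z$ have been chosen, and then everything chosen later must be finer than $\delta_i$. So we choose in turn: $t_1$, then the $x$'s, then the $z$'s and $\delta_1$; then $t_2$ very close to $t_1$, and so on. Two intervals $I_i$ and $J_i$, tied by $J_i=2I_i+t_i-p$, hold the $x$'s and the $z$'s. The tie expresses that $y$ is near $u_i$: by (3), $y=u_i$ exactly when $z=2x+t_i-p$.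

## 5. The nested choice of $t_i$, $X_i$, $Z_i$, $\delta_i$

By Lemma 3 with $W=\mathbb R$, $X$ is everywhere nonmeager in an open interval $I_*$. Fix $x_0\in I_*$ and $t_0\in T$, and put $p=x_0+t_0$. We construct, for $0\le i\le m$, sets $X=X_0\supset X_1\supset\dots\supset X_m$ and $X=Z_0\supset Z_1\supset\dots\supset Z_m$, bounded nonempty open intervals $I_0\supset\dots\supset I_m$ and $J_0\supset\dots\supset J_m$, reals $t_i\in T$, and for $i\ge1$ numbers $\delta_i>0$, such that:

- (C1) $X_i$ is everywhere nonmeager in $I_i$, and $Z_i$ is everywhere nonmeager in $J_i$;
- (C2) $J_i=\{2x+t_i-p:x\in I_i\}$;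
- (C3) $f(x+t_i)=c_i$ for all $x\in X_i$ $(i\ge1)$;
- (C4) $\varepsilon\big(\tfrac{z+p+t_i}{2}\big)>\delta_i$ for all $z\in Z_i$ $(i\ge1)$;
- (C5) $|I_i|<\delta_i/2$ $(i\ge1)$, and $|t_i-t_j|<\delta_j$ for $1\le j\le i$;
- (C6) $p-x\in T$ for all $x\in I_0$.

**Stage 0.** *This starts both interval sequences inside $I_*$.* Let $I_0$ be an open interval centered at $x_0$. Then
$$J_0=2I_0+t_0-p=2I_0-x_0$$
is an open interval centered at $x_0$ of length $2|I_0|$. Also $p-x=t_0+(x_0-x)$, which lies in $T$ when $x$ is close enough to $x_0$, as $T$ is open. So if $I_0$ is short enough, $I_0$ and $J_0$ are contained in $I_*$ and (C6) holds. Since $X_0=Z_0=X$ is everywhere nonmeager in $I_*$, (C1) holds; (C2) holds by definition, and the other conditions are empty for $i=0$.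

Now let $0\le i<m$ and suppose stage $i$ is done. We carry out stage $i+1$ in three steps.

**Step A: choose $t_{i+1}$ and thin out the $x$'s.** *The purpose is to arrange (C3) for the value $c_{i+1}$, with $t_{i+1}$ so close to $t_i$ that nothing done before is spoiled.* Let $\ell=|I_i|$ and let $I'$ be the open middle half of $I_i$: same center, length $\ell/2$. By (C5), the numbers $\delta_j-|t_i-t_j|$, $1\le j\le i$, are positive. Choose an open interval $T'\subset T$ centered at $t_i$ whose radius is smaller than $\ell/4$ and smaller than all these numbers. By (C1), $X_i\cap I'$ is nonmeager. By Lemma 5, applied to $X_i\cap I'$, $T'$ and $c_{i+1}$, there is $t_{i+1}\in T'$ such that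
$$X_{i+1}:=\{x\in X_i\cap I': f(x+t_{i+1})=c_{i+1}\}$$
is nonmeager. By Lemma 3, $X_{i+1}$ is everywhere nonmeager in some nonempty open interval $I''\subset I'$. For $1\le j\le i$,
$$|t_{i+1}-t_j|\le|t_{i+1}-t_i|+|t_i-t_j|<\delta_j .$$

**Step B: thin out the $z$'s and read off $\delta_{i+1}$.** *The purpose is (C4). We must look for $z$'s where the tie (C2), now with $t_{i+1}$, will allow them, and check that there are still nonmeagerly many there.* Put
$$J''=\{2x+t_{i+1}-p: x\in I''\}.$$
We claim $J''\subset J_i$. For $x\in I''$ write
$$2x+t_{i+1}-p=2\Big(x+\frac{t_{i+1}-t_i}{2}\Big)+t_i-p .$$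
Since $x\in I'$, its distance from the center of $I_i$ is less than $\ell/4$, and $|t_{i+1}-t_i|/2<\ell/8$. So $x+\frac{t_{i+1}-t_i}{2}$ is at distance less than $3\ell/8<\ell/2$ from that center and lies in $I_i$. By (C2) for $i$, the displayed number is in $J_i$.

Hence $Z_i\cap J''$ is nonmeager, by (C1). Because $\varepsilon$ is positive everywhere, $Z_i\cap J''$ is the union over $n\ge1$ of the sets
$$\Big\{z\in Z_i\cap J'':\ \varepsilon\Big(\frac{z+p+t_{i+1}}{2}\Big)>\frac1n\Big\},$$
so one of these is nonmeager. Call it $Z_{i+1}$ and put $\delta_{i+1}=1/n$ for that $n$.

**Step C: shrink the intervals to the new scale.** *The purpose is (C5) and the restoration of the tie (C2).* By Lemma 3, $Z_{i+1}$ is everywhere nonmeager in some nonempty open interval $J_{i+1}\subset J''$, which we shrink so that $|J_{i+1}|<\delta_{i+1}$. Let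
$$I_{i+1}=\{(z+p-t_{i+1})/2: z\in J_{i+1}\}.$$
Since $J_{i+1}\subset J''=2I''+t_{i+1}-p$, we have $I_{i+1}\subset I''\subset I_i$. Also $J_{i+1}\subset J''\subset J_i$.

We verify the list for $i+1$. (C1): $Z_{i+1}$ is everywhere nonmeager in $J_{i+1}$, and $X_{i+1}$ is everywhere nonmeager in $I''\supset I_{i+1}$. (C2) is the definition of $I_{i+1}$. (C3) is Step A and (C4) is Step B. (C5): $|I_{i+1}|=|J_{i+1}|/2<\delta_{i+1}/2$; the bounds on $|t_{i+1}-t_j|$ for $j\le i$ are in Step A, and for $j=i+1$ the bound reads $0<\delta_{i+1}$. (C6) concerns only $I_0$. The construction is complete.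

## 6. The collision of two equal values

**Choice of $x$ and $z$.** *We fix one point on each side.* By (C1), pick $x\in X_m\cap I_m$. As $I_m\subset I_0$, (C6) gives $p-x\in T$, so (2) says that
$$\{z\in X: f(z+p-x)\notin K\}\ \text{ is meager.}$$
The set $Z_m\cap J_m$ is nonmeager. Hence we can pick $z\in Z_m\cap J_m$ outside this meager set and outside the finite set $\{2x+t_i-p:1\le i\le m\}$. Put $y=z+p-x$.

**Pigeonhole.** *We find a point with the same value as $y$.* By the choice of $z$, $f(y)\in K$, say $f(y)=c_i$. Put $u_i=x+t_i$. Since $x\in X_m\subset X_i$, (C3) gives $f(u_i)=c_i$.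

**The center is good at this scale.** *We compare half the distance of $y$ and $u_i$ with $\varepsilon$ at their midpoint.* By (3), the midpoint is $a=\frac{z+p+t_i}{2}$. Since $z\in Z_m\subset Z_i$, (C4) gives $\varepsilon(a)>\delta_i$. By (C2), $z=2x'+t_m-p$ with $x'\in I_m$. So $u:=|y-u_i|/2$ satisfies
$$u=\Big|\frac{z+p-2x-t_i}{2}\Big|=\Big|(x'-x)+\frac{t_m-t_i}{2}\Big|<|I_m|+\frac{\delta_i}{2}\le|I_i|+\frac{\delta_i}{2}<\delta_i<\varepsilon(a),$$
using (C5) for $|t_m-t_i|<\delta_i$ and for $|I_i|<\delta_i/2$. Moreover $u>0$, because $z\neq 2x+t_i-p$.

Since $\{a+u,a-u\}=\{y,u_i\}$ and $0<u<\varepsilon(a)$, (1) gives $f(y)\ne f(u_i)$. But $f(y)=c_i=f(u_i)$. This contradiction proves Theorem 2. $\blacksquare$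

## 7. Normed Baire spaces, the cardinality of $Y$, and bounded functions

The only use of $\varepsilon(a)>0$ was in Step B, at midpoints $\frac{z+p+t_{i+1}}{2}$ with $z$ in a nonmeager set. A meager set of centers without $\varepsilon$ can be discarded there. So the proof yields many points of $G(f)$, and it does so in normed spaces. For a function $f$ on an open set $D$ of a normed space let
$$G(f)=\{a\in D:\ \exists\,h_n\to0,\ h_n\ne0,\ a\pm h_n\in D,\ f(a+h_n)=f(a-h_n)\ \ \forall n\}.$$
For $D=\mathbb R$ this agrees with Section 1.

**Theorem 6.** Let $E\ne\{0\}$ be a real normed space that is a Baire space (e.g. $\mathbb R^d$ or any Banach space), $D\subset E$ nonempty open, $Y$ finite, $f:D\to Y$. Then $G(f)\cap D'$ is nonmeager for every nonempty open $D'\subset D$.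

*Proof.* Write $B(c,r)$ for the open ball. Nonempty open subsets of $E$ are nonmeager since $E$ is Baire; finite sets are nowhere dense since $E\ne\{0\}$; translations and the maps $x\mapsto\lambda x$ $(\lambda\neq0)$ are homeomorphisms and send balls to balls. "Everywhere nonmeager in a ball" is defined as before, with nonempty open balls $V$; since every nonempty open set contains a ball, the property then holds for all nonempty open subsets of the ball.

**Localization without a countable base.** *This replaces Lemma 3, whose proof used rational intervals.* We use the Banach category theorem (Oxtoby, *Measure and Category*, Ch. 16; Kuratowski, *Topology I*, §10): if $S\cap V$ is meager for all $V$ in a family $\mathcal F$ of open sets, then $S\cap U$ is meager, where $U=\bigcup\mathcal F$. Here is the argument. Take a maximal disjoint family $\{V_\alpha\}$ of nonempty open sets, each contained in a member of $\mathcal F$, and let $G=\bigcup V_\alpha$. By maximality $U\subset\overline G$, so $U\setminus G\subset\overline G\setminus G$ is nowhere dense. Write $S\cap V_\alpha=\bigcup_nN_{\alpha,n}$ with $N_{\alpha,n}$ nowhere dense, and $N_n=\bigcup_\alpha N_{\alpha,n}$.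 Each $N_n$ is nowhere dense: a nonempty open $O$ either misses $G$, hence $N_n$, or meets some $V_\alpha$, and then $O\cap V_\alpha$ contains a nonempty open set missing $N_{\alpha,n}$; this set lies in $V_\alpha$, so it misses all of $N_n$. Thus $S\cap U\subset(U\setminus G)\cup\bigcup_nN_n$ is meager.

Now let $S\subset W$ be nonmeager, $W$ an open ball or any open set. Let $U$ be the union of all open $V$ with $S\cap V$ meager. Then $S\cap U$ is meager. If $U$ were dense, $S\setminus U$ would be nowhere dense and $S$ meager. So $O=E\setminus\overline U$ is nonempty and open, and $S\cap V$ is nonmeager for each nonempty open $V\subset O$, since otherwise $V\subset U$. In particular $S\cap O\neq\emptyset$, so $O$ meets $W$, and any ball in $O\cap W$ is a ball inside $W$ in which $S$ is everywhere nonmeager.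

**Radii and triples.** *This keeps all points and midpoints inside $D'$.* Suppose $M=G(f)\cap D'$ is meager. For each $a\in D'\setminus M$ choose $\varepsilon(a)>0$ with
$$f(a+v)\ne f(a-v)\quad\text{whenever }0<\|v\|<\varepsilon(a)\text{ and }a\pm v\in D'. \tag{4}$$
This is possible because $a\notin G(f)$. Fix a ball $B(c,4r)\subset D'$. A triple is now $(X,T,K)$ with $X\subset B(c,r)$ nonmeager, $T\subset B(0,r)$ a nonempty open ball, $K\subset Y$, and (2). For $x\in X$, $t\in T$ we have $x+t\in B(c,2r)\subset D'$, so $f(x+t)$ is defined. Since $(B(c,r),B(0,r),Y)$ is a triple, there is a triple $(X,T,K)$ with $m=|K|$ minimal; again $K=\{c_1,\dots,c_m\}\ne\emptyset$. Lemma 5 and its proof are unchanged, with $T'$ a nonempty open ball. Let $X$ be everywhere nonmeager in a ball $I_*\subset B(c,r)$, let $x_0\in I_*$, $t_0\in T$ and $p=x_0+t_0\in B(c,2r)$. For $z\in X$ and $t\in T$, the point $\frac{(z+t)+p}{2}$ is the midpoint of two points of $B(c,2r)$, so it lies in $B(c,2r)\subset D'$.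

**Construction.** *We meet (C1)–(C6) again, with balls for intervals, diameter for length, norm for absolute value, and with (C4) including that $\frac{z+p+t_i}{2}\notin M$ for $z\in Z_i$.* Stage 0: $I_0$ is a small ball centered at $x_0$, and $J_0=2I_0-x_0$ is the ball centered at $x_0$ with twice the radius; for small radius both lie in $I_*$ and $p-x=t_0+(x_0-x)\in T$ for $x\in I_0$.

Stage $i+1$: let $I_i=B(q,\rho)$ and $I'=B(q,\rho/2)$. Let $T'\subset T$ be a ball centered at $t_i$ of radius less than $\rho/2$ and less than all $\delta_j-\|t_i-t_j\|$, $1\le j\le i$. By Lemma 5 there is $t_{i+1}\in T'$ such that $X_{i+1}=\{x\in X_i\cap I':f(x+t_{i+1})=c_{i+1}\}$ is nonmeager, and it is everywhere nonmeager in some ball $I''\subset I'$. As before $\|t_{i+1}-t_j\|<\delta_j$ for $1\le j\le i$. Put $J''=2I''+t_{i+1}-p$. For $x\in I''$, the point $x+\frac{t_{i+1}-t_i}{2}$ is at distance less than $\rho/2+\rho/4<\rho$ from $q$, so it lies in $I_i$ and $J''\subset J_i$. Thus $Z_i\cap J''$ is nonmeager. Delete from it all $z$ with $\frac{z+p+t_{i+1}}{2}\in M$; they lie in the meager set $2M-p-t_{i+1}$, so the rest is still nonmeager, and $\varepsilon(\frac{z+p+t_{i+1}}{2})$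 is defined on it. For some $n$ the set $Z_{i+1}$ of those remaining $z$ for which this number is greater than $\delta_{i+1}=1/n$ is nonmeager. It is everywhere nonmeager in some ball $J_{i+1}\subset J''$, which we take of diameter less than $\delta_{i+1}$. Then $I_{i+1}=\frac12(J_{i+1}+p-t_{i+1})\subset I''$ is a ball of diameter less than $\delta_{i+1}/2$, and (C1)–(C6) hold as in Section 5.

**Collision.** *We repeat Section 6 and check that all points lie where (4) applies.* Pick $x\in X_m\cap I_m$; then $p-x\in T$. Pick $z\in Z_m\cap J_m$ outside the meager set $\{z\in X:f(z+p-x)\notin K\}$ and the finite set $\{2x+t_i-p:1\le i\le m\}$. Let $y=z+(p-x)\in X+T\subset D'$, let $f(y)=c_i$, and let $u_i=x+t_i\in X+T\subset D'$; then $f(u_i)=c_i$. Their midpoint $a=\frac{z+p+t_i}{2}$ lies in $D'\setminus M$ and $\varepsilon(a)>\delta_i$, because $z\in Z_i$. Put $v=(y-u_i)/2$; then $v\neq0$, and with $z=2x'+t_m-p$, $x'\in I_m$,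
$$\|v\|=\Big\|(x'-x)+\frac{t_m-t_i}{2}\Big\|<\operatorname{diam}I_m+\frac{\delta_i}{2}\le\operatorname{diam}I_i+\frac{\delta_i}{2}<\delta_i<\varepsilon(a).$$
Since $a+v=y$ and $a-v=u_i$, (4) gives $f(y)\ne f(u_i)$, a contradiction. $\blacksquare$

**Corollary 7.** For a set $Y$ there is $f:\mathbb R\to Y$ such that every $x$ has $\varepsilon_x>0$ with $f(x+h)\neq f(x-h)$ for $0<h<\varepsilon_x$ if and only if $Y$ is infinite.

*Proof.* If $Y$ is finite, Theorem 2 excludes such an $f$. If $Y$ is infinite, compose the Ciesielski–Larson function $\mathbb R\to\mathbb N$, for which every point is a splitting point by Section 1, with an injection $\mathbb N\to Y$. $\square$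

**Corollary 8.** Let $f:\mathbb R\to Z$, where $Z$ is a totally bounded metric space (e.g. $f:\mathbb R\to\mathbb R$ bounded). For every $\eta>0$ the set $\{x:\liminf_{h\searrow0}d(f(x+h),f(x-h))\le\eta\}$ is nonmeager in every open interval. In particular $\inf_x\liminf_{h\searrow0}d(f(x+h),f(x-h))=0$.

*Proof.* Partition $Z$ into finitely many sets of diameter at most $\eta$, and let $g$ send $x$ to the piece containing $f(x)$. If $a\in G(g)$, there are $h_n\to0$, $h_n\ne0$, such that $f(a+h_n)$ and $f(a-h_n)$ lie in the same piece; replacing $h_n$ by $|h_n|$ we see that the lower limit at $a$ is at most $\eta$. By Theorem 6 with $E=D=\mathbb R$, $G(g)$ is nonmeager in every nonempty open interval. The last statement follows because $\eta>0$ is arbitrary. $\square$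

Here $\eta$ cannot be replaced by $0$, and the infimum need not be attained. For the Ciesielski–Shelah function, which has bounded countable range, the lower limit is positive at every $x$: if it were $0$ at $x$, some $h_n\searrow0$ would give $f(x+h_n)-f(x-h_n)\to0$.

## 8. Three values that split at every point of a nonmeager set

For two values, Theorem 1 says that $G(f)$ misses only countably many points. Theorem 6 says only that $G(f)$ is nonmeager in every interval. Already for three values one cannot ask for $G(f)$ to be comeager in an interval.

**Theorem 9.** There are $f:\mathbb R\to\{1,2,3\}$ and a set $A$ everywhere nonmeager in $\mathbb R$ such that $f(a+u)\ne f(a-u)$ for all $a\in A$ and **all** $u\neq 0$. Thus, already for three values, "nonmeager in every interval" in Theorem 6 cannot be improved to "comeager in some interval".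

The second sentence follows from the first: $G(f)$ misses $A$, and $A$ is nonmeager in every interval.

*Proof.* **The set and its coordinates.** *We turn reflection in a point of $A$ into a simple operation on coordinates.* Extend the set of Lemma 4 to a Hamel basis $A$ of $\mathbb R$ over $\mathbb Q$; as a superset of an everywhere nonmeager set, $A$ is everywhere nonmeager. Write
$$x=\sum_{b\in A}x_b\,b\quad(\text{finite sum, }x_b\in\mathbb Q),\qquad \sigma(x)=\sum_b x_b .$$
"First" refers to the usual order of $A\subset\mathbb R$, and is applied only to finite sets of indices. Suppose $x\ne y$ and $x+y=2a$ with $a\in A$. Then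
$$y_a=2-x_a,\qquad y_b=-x_b\ \ (b\ne a),\qquad \sigma(y)=2-\sigma(x). \tag{5}$$
We define $f$ by cases, which depend only on $x$. Each case holds for $x$ if and only if it holds for $y$, and in each we check $f(x)\ne f(y)$. This is all that is needed, as $x=a+u$, $y=a-u$ with $u\neq0$ are exactly such pairs.

**Case (i): $\sigma(x)\ne1$.** *Use the coordinate sum.* Let $f(x)=1$ if $\sigma(x)<1$ and $f(x)=2$ if $\sigma(x)>1$. By (5), $\sigma(y)-1=-(\sigma(x)-1)$, so $y$ is in the same case and $f(x)\neq f(y)$.

**Case (ii): $\sigma(x)=1$ and some $x_b\notin\mathbb Z$.** *Use a fractional coordinate.* By (5), $y_b$ is $-x_b$ or $2-x_b$, so $y_b\notin\mathbb Z$ exactly when $x_b\notin\mathbb Z$. Let $b$ be the first index with $x_b\notin\mathbb Z$; it is the same for $y$. Let $f(x)=1$ if $x_b\bmod2\in(0,1)$ and $f(x)=2$ if $x_b\bmod 2\in(1,2)$. Since $y_b\equiv-x_b\pmod2$, and negation modulo $2$ exchanges these two intervals, $f(x)\ne f(y)$.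

**Case (iii): $\sigma(x)=1$ and all $x_b\in\mathbb Z$.** *Use the signs of odd coordinates.* Let $S=\{b:x_b\text{ odd}\}$. It is the same set for $y$, and $|S|$ is odd because $\sigma(x)=1$. Let $b\in S$. If $b\ne a$, then $y_b=-x_b$ has the opposite sign. If $b=a$, then $y_b=2-x_b$: for $x_b\ge3$ we get $y_b\le-1$, for $x_b\le-1$ we get $y_b\ge3$, and for $x_b=1$ we get $y_b=1$. So for $b\in S$ the signs of $x_b$ and $y_b$ are opposite, except when $b=a$ and $x_b=y_b=1$; then both are positive.

*Subcase $|S|\ge3$.* Let $b_1<b_2<b_3$ be the first three elements of $S$, the same for $x$ and $y$. Define $f(x)$ from the signs of $(x_{b_1},x_{b_2},x_{b_3})$: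
$$\begin{array}{c|cccccccc}
 &{+}{+}{+}&{+}{+}{-}&{+}{-}{+}&{-}{+}{+}&{-}{-}{+}&{-}{+}{-}&{+}{-}{-}&{-}{-}{-}\\\hline
 f&1&1&2&3&2&3&2&2\end{array}$$
At most one of $b_1,b_2,b_3$ equals $a$. Hence the sign vectors of $x$ and $y$ are either antipodal, or agree in exactly one place, where both are $+$.

The antipodal pairs have these values: ${+}{+}{+}$ and ${-}{-}{-}$ have $1,2$; ${+}{+}{-}$ and ${-}{-}{+}$ have $1,2$; ${+}{-}{+}$ and ${-}{+}{-}$ have $2,3$; ${-}{+}{+}$ and ${+}{-}{-}$ have $3,2$.

The pairs that agree in exactly one place, with a $+$ there, are of two kinds. Either they consist of ${+}{+}{+}$, with value $1$, and one of ${+}{-}{-}$, ${-}{+}{-}$, ${-}{-}{+}$, with values $2,3,2$; or they consist of two of ${+}{+}{-}$, ${+}{-}{+}$, ${-}{+}{+}$, with values $1,2,3$. In all cases $f(x)\ne f(y)$.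

*Subcase $|S|=1$, $S=\{b\}$.* Let $f(x)=1$ if $x_b<0$ and $f(x)=2$ if $x_b\ge3$. If $x_b=1$, let $f(x)=2$ if $x=b$; otherwise some coordinate $x_c$ with $c\ne b$ is nonzero, and we let $f(x)=2$ or $3$ according as the first such $x_c$ is positive or negative. If the signs of $x_b$ and $y_b$ are opposite, one of $x,y$ has value $1$ and the other has value $2$ or $3$. Otherwise $a=b$, $x_b=y_b=1$, and $y_c=-x_c$ for all $c\ne b$. Since $x\ne y$, some $x_c$ with $c\neq b$ is nonzero. The first such $c$ is the same for $x$ and $y$, and $x_c$, $y_c$ have opposite signs, so the values of $x$ and $y$ are $2$ and $3$ in some order.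

Thus $f(x)\ne f(y)$ whenever $x\ne y$ and $\frac{x+y}{2}\in A$, as required. $\blacksquare$
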